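# Locally decomposable sections of $\wedge^kE$ on curves of genus $2k+1$ and Clifford index $k$

## 1. From a locally decomposable section to a bundle $G$ with a map to $L$

Everything in these notes turns on one construction. It takes a section whose values are all decomposable and returns a vector bundle $G$, whose rank tells us how far the section is from being made out of constant vectors. We build $G$ first and then say what it is for.

**Setting.** Let $C$ be a smooth projective curve over $\mathbb C$ of genus $g\ge1$, and let $L$ be a nontrivial line bundle on $C$ that is globally generated (gg). Put $V=H^0(C,L)$ and $r=\dim V-1$. Evaluation of sections gives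
$$0\to E^*\to V\otimes\mathcal O\to L\to0, \tag{1}$$
where $E^*$ is locally free of rank $r$, and $E$ is its dual. Three facts follow at once.

* $H^0(E^*)=\ker(V\to H^0(L))=0$, and $\det E=L$.
* Dualizing (1) gives $0\to L^{-1}\to V^*\otimes\mathcal O\to E\to0$. So $E$ is generated by the image of $V^*$.
* On fibers, $E_x=V^*/\langle\mathrm{ev}_x\rangle$. Here $\mathrm{ev}_x\in V^*$ is evaluation at $x$; it is defined up to a scalar (a trivialization of $L_x$) and is nonzero because $L$ is gg.

An element of $\wedge^iT$, with $T$ a vector space, is *decomposable* if it has the form $t_1\wedge\dots\wedge t_i$; zero is allowed. These elements form a closed cone, the cone over the Grassmannian in its Plücker embedding. For example, $e_1\wedge e_2+e_3\wedge e_4\in\wedge^2\mathbb C^4$ is not decomposable, since its square under $\wedge$ is nonzero. A section $s\in\Gamma(\wedge^iE)$ is *locally decomposable* if $s(x)\in\wedge^iE_x$ is decomposable for every $x\in C$. The set of these sections is a cone $\Sigma_i\subset\Gamma(\wedge^iE)$.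

The map $V^*\otimes\mathcal O\to E$ induces $\wedge^iV^*\to\Gamma(\wedge^iE)$. We call elements of the image *constant* sections. A decomposable element of $\wedge^iV^*$ clearly gives an element of $\Sigma_i$.

**Lemma 1.** For $0\le j\le r$ the map $\wedge^jV^*\to\Gamma(\wedge^jE)$ is injective.

*Proof.* The kernel of $\wedge^jV^*\to\wedge^j(V^*/\langle \mathrm{ev}_x\rangle)$ is $\mathrm{ev}_x\wedge\wedge^{j-1}V^*$. So if $\omega$ maps to $0$, then $\mathrm{ev}_x\wedge\omega=0$ for all $x\in C$. The vectors $\mathrm{ev}_x$ span $V^*$, because an element of $V$ killed by all of them is the zero section. Hence $v\wedge\omega=0$ for all $v\in V^*$. Since $j<\dim V^*=r+1$, this forces $\omega=0$: if a basis monomial $e_I$ occurs in $\omega$ and $a\notin I$, then $e_a\wedge\omega\ne0$. $\square$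

**The construction.** Let $1\le i\le r-1$ and let $0\ne s\in\Sigma_i$.

**Step 1: from $s$ to a subbundle $F\subset E$.** Let $D$ be the zero divisor of $s$, that is, the largest effective divisor with $s\in\Gamma(\wedge^iE(-D))$. Let $s_D$ be the canonical section of $\mathcal O(D)$. Then $s=s_D\,s'$ with $s'\in\Gamma(\wedge^iE(-D))$ nowhere zero. Off $D$ the value $s'(x)$ is a nonzero multiple of $s(x)$, so it is decomposable. The cone of decomposable vectors is closed, so $s'(x)$ is decomposable for every $x$. Consider the bundle map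
$$E\to\wedge^{i+1}E(-D),\qquad e\mapsto e\wedge s'.$$
If $s'(x)=t_1\wedge\dots\wedge t_i\neq0$, its kernel at $x$ is the span of the $t_j$, of dimension $i$. So the map has constant rank, and its kernel $F$ is a subbundle of rank $i$. At each point $s'(x)$ spans $\wedge^iF_x$. So $s'$ is an isomorphism $\mathcal O(D)\cong\det F$, and under it
$$s\ \text{ corresponds to }\ s_D\in H^0(\mathcal O(D))\cong H^0(\det F)\subset\Gamma(\wedge^iE). \tag{2}$$

**Step 2: the quotient $Q$.** Put $Q=E/F$, of rank $r-i\ge1$. It is generated by the image of $V^*$. We have $\det Q=\det E\otimes(\det F)^{-1}=L(-D)$. Also $Q^*\subset E^*$, so $H^0(Q^*)=0$.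

**Step 3: the constant vectors inside $F$.** Let
$$K_0=\ker\bigl(V^*\to H^0(Q)\bigr),\qquad W=\operatorname{im}\bigl(V^*\to H^0(Q)\bigr),\qquad U=K_0^\perp\subset V .$$
Then $U=(V^*/K_0)^*=W^*$. Put $n=\dim U=\dim W$. Since $W$ generates $Q$, we have $n\ge r-i$. If $n=r-i$, then $W\otimes\mathcal O\to Q$ would be a surjection of bundles of equal rank, so $Q$ would be trivial, against $H^0(Q^*)=0$. Hence
$$n=r-i+\tau,\qquad \dim K_0=(r+1)-n=i+1-\tau,\qquad \tau\ge1. \tag{3}$$

**Step 4: the bundle $G$.** Dualize the surjection $W\otimes\mathcal O\to Q$, whose kernel is a bundle that we call $G^*$: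
$$0\to Q^*\to U\otimes\mathcal O\to G\to0. \tag{4}$$
So $G$ has rank $\tau$, it is generated by $U$, and $\det G=\det Q=L(-D)$. Moreover $H^0(G^*)=\ker(W\to H^0(Q))=0$, because $W$ is by definition a subspace of $H^0(Q)$.

**Step 5: the map $\varphi$.** The surjection $V^*\otimes\mathcal O\to E\to Q$ factors through $W\otimes\mathcal O$. Dually, the copy of $Q^*$ in $U\otimes\mathcal O\subset V\otimes\mathcal O$ lies in $E^*=\ker(V\otimes\mathcal O\to L)$. So evaluation $U\otimes\mathcal O\to L$ kills $Q^*$ and induces
$$\varphi:G\to L,\qquad\text{with } U\to H^0(G)\xrightarrow{\varphi}H^0(L)=V\ \text{ equal to the inclusion.} \tag{5}$$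
In particular $U$ injects into $H^0(G)$, so
$$h^0(G)-\operatorname{rk}G\ \ge\ n-\tau=r-i. \tag{6}$$

**What it is for.** By (3), $F$ contains a space $K_0$ of constant vectors of dimension $i+1-\tau$. We want to know whether $s$ is a wedge of $i$ constant vectors, and $\tau$ decides this up to a condition on $D$.

**Lemma 2.** If $s$ is the image of a decomposable element of $\wedge^iV^*$, then $\tau=1$. Conversely, if $\tau=1$ and $h^0(\mathcal O(D))=1$, then $s$ is the image of a decomposable element of $\wedge^iV^*$.

*Proof.* Let $s$ be the image of $v_1\wedge\dots\wedge v_i$. At a point $x\notin D$ the nonzero vector $s(x)$ is the wedge of the classes of the $v_j$ in $E_x$, so these classes lie in $F_x$. Hence each $v_j$ gives a section of $Q$ that vanishes on a dense open set, so it vanishes, and $v_j\in K_0$. The $v_j$ are linearly independent, so $\dim K_0\ge i$, and (3) gives $\tau=1$.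

Conversely let $\tau=1$, so $\dim K_0=i$. The map $K_0\otimes\mathcal O\to E$ lands in $F$, which has rank $i$. It is injective at $x$ unless $\mathrm{ev}_x\in K_0=U^\perp$, that is, unless all sections in $U$ vanish at $x$. Since $U\ne0$, this happens at only finitely many points. So $K_0\otimes\mathcal O\to F$ is generically an isomorphism, and a generator of $\wedge^iK_0$ maps to a nonzero element of $H^0(\det F)=H^0(\mathcal O(D))=\mathbb C\,s_D$. By (2), $s$ is a multiple of the image of that generator. $\square$

## 2. Do locally decomposable sections span? The conjecture and the theorem that refutes it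

In plain words: $E$ has many sections of $\wedge^iE$, and some are special because at each point they look like a wedge of $i$ vectors. Are there enough special ones to produce all sections by taking linear combinations?

**Conjecture.** For every smooth projective curve $C$ of genus $g\ge1$, every globally generated $L$ of degree $d\ge g+3$, and every $i$ with $1\le i\le h^0(L)-1$, the cone $\Sigma_i$ spans $\Gamma(\wedge^iE)$.

The conjecture comes from the poster at http://www.math.uni-bonn.de/veranstaltung/YWiAG15/participants/Poster-YWiAG_Anand.pdf ("Young Women in Algebraic Geometry"). It is known to hold when $C$ is hyperelliptic. We prove that it is false in general.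

**Definition.** Write $K=K_C$. The *Clifford index* $\mathrm{Cliff}(C)$ is the minimum of $\deg A-2(h^0(A)-1)$ over all line bundles $A$ with $h^0(A)\ge2$ and $h^1(A)\ge2$.

For example, let $C$ be hyperelliptic of genus $g\ge3$ and let $A$ have degree $2$ with $h^0(A)=2$. Then $h^1(A)=2-(2+1-g)=g-1\ge2$ and $\deg A-2(h^0(A)-1)=0$. Clifford's theorem says the quantity is never negative, so $\mathrm{Cliff}(C)=0$. A large Clifford index says that line bundles have few sections for their degree:
$$h^0(A)\ge2,\ h^1(A)\ge2\ \Longrightarrow\ \deg A\ge \mathrm{Cliff}(C)+2(h^0(A)-1). \tag{7}$$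

Let $\mathrm{Cat}_k=\frac1{k+1}\binom{2k}{k}=\binom{2k}{k}-\binom{2k}{k-1}$.

**Theorem.** Let $k\ge3$, let $C$ be a curve of genus $g=2k+1$ with $\mathrm{Cliff}(C)=k$, let $p\in C$ be any point, and let $L=K(-p)$. Then $L$ is globally generated of degree $d=4k-1\ge g+3$. Put $V=H^0(L)$; then $\dim V=2k$ and $\operatorname{rk}E=2k-1$. Moreover:

1. $\wedge^kV^*\to\Gamma(\wedge^kE)$ is injective, and $\Sigma_k$ is exactly the image of the set of decomposable elements of $\wedge^kV^*$. So $\Sigma_k$ spans precisely $\wedge^kV^*$, of dimension $\binom{2k}{k}$.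
2. $\dim\Gamma(\wedge^kE)-\binom{2k}{k}\ge\frac{(k-1)(k-2)}{k+1}\mathrm{Cat}_{k-1}>0$. Hence $\Sigma_k$ does not span $\Gamma(\wedge^kE)$.
3. (Using published theorems on Green's conjecture.) Equality holds in 2.

The hypothesis holds for a general curve of genus $2k+1$, so the conjecture fails for general curves of every odd genus $\ge7$. For $k=3$ we get genus $7$, $d=11\ge10$, $i=3\le h^0(L)-1=5$, and $\Sigma_3$ spans a $20$-dimensional subspace of the $21$-dimensional space $\Gamma(\wedge^3E)$.

Only $\mathrm{Cliff}(C)\ge k$ is used in the proof.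

**The preliminary claims about $L$.** Its degree is $2g-3=4k-1$, and $4k-1\ge2k+4=g+3$ since $k\ge3$. A line bundle $B$ of degree $2$ with $h^0(B)\ge2$ would have $h^1(B)=h^0(B)+2k-2\ge2$ and would give Clifford index at most $0$. So $h^0(\mathcal O(p+x))=1$ for every $x\in C$. By Riemann–Roch and Serre duality, $h^0(K(-p))=h^0(\mathcal O(p))-(1+1-g)=g-1=2k$ and $h^0(K(-p-x))=h^0(\mathcal O(p+x))-(2+1-g)=g-2=2k-1$. So $h^0(L(-x))=h^0(L)-1$ for every $x$, which says that $L$ is gg. In the notation of Section 1, $r=2k-1$.

**General curves satisfy the hypothesis.** The Brill–Noether theorem (Griffiths–Harris 1980) says that on a general curve a line bundle $A$ of degree $a$ with $h^0(A)=\rho+1$ satisfies $(\rho+1)(g-a+\rho)\le g$. Let $A$ have $h^0(A)\ge 2$ and $h^1(A)\ge2$. By Riemann–Roch, $A$ and $K\otimes A^{-1}$ have the same value of $\deg-2(h^0-1)$, so we may assume $a\le g-1$, with $\rho\ge1$. Suppose $a-2\rho\le k-1$. Then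
$$g-a+\rho\ \ge\ (2k+1)-(k-1)-\rho=k+2-\rho,\qquad g-a+\rho\ge\rho+1 .$$

* If $1\le\rho\le k$, then $(\rho+1)(g-a+\rho)\ge(\rho+1)(k+2-\rho)\ge2k+2$, because the middle expression is concave in $\rho$ and equals $2k+2$ at $\rho=1$ and at $\rho=k$.
* If $\rho>k$, then $(\rho+1)(g-a+\rho)\ge(\rho+1)^2>(k+1)^2\ge2k+2$.

Both contradict $(\rho+1)(g-a+\rho)\le 2k+1$. So $\mathrm{Cliff}(C)\ge k$. For the other inequality, every curve of genus $2k+1$ carries a $g^1_{k+2}$ (Kempf, Kleiman–Laksov). This is a line bundle $A$ of degree $k+2$ with $h^0(A)\ge2$, so $h^1(A)=h^0(A)+k-2\ge2$ and $\deg A-2(h^0(A)-1)\le k$.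

## 3. The exponents $1$, $r-1$, $r$, and the elliptic quartic

**Exponents with no content.** For $i=1$ and $i=r$ every section is locally decomposable, trivially. The same holds for $i=r-1$: if $\dim T=r$, an element $\eta\in\wedge^{r-1}T$ is the same as a linear form $t\mapsto t\wedge\eta\in\wedge^rT$. If the form is nonzero, the wedge of a basis of its kernel defines a nonzero multiple of the same form, so $\eta$ is decomposable. So the conjecture has content only for $2\le i\le r-2$, and in the case $k=3$ of the theorem we have $r=5$ and $i=3=r-2$.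

**The elliptic quartic.** Let $g=1$ and $\deg L=4=g+3$. Then $\dim V=4$ and $r=3$, so the conjecture holds for every $i$ by the previous paragraph. Take $i=2$. The bundle $\wedge^2E$ has rank $3$ and degree $\binom21\cdot4=8$, so $\chi(\wedge^2E)=8$. Also $h^1(\wedge^2E)=h^0(\wedge^2E^*)$, and $\wedge^2E^*\subset E^*\otimes E^*\subset V\otimes E^*$ has no sections since $H^0(E^*)=0$. So
$$\dim\Gamma(\wedge^2E)=8>6=\dim\wedge^2V^*.$$
All $8$ dimensions are locally decomposable. So finding more sections than $\binom{r+1}{i}$ does not refute anything: locally decomposable sections need not be constant.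

**Where non-constant ones come from.** On the same curve let $D$ be effective of degree $2$. Then $L(-D)$ has degree $2$, is gg, and has $h^0(L(-D))=2$. Let $U=H^0(L(-D))\subset V$ and $M=\ker(U\otimes\mathcal O\to L(-D))$. Comparing with (1) gives
$$0\to E^*/M\to(V/U)\otimes\mathcal O\to L/L(-D)\to0,$$
so $E^*/M$ is torsion-free, hence locally free, of rank $2$. Its dual $F$ is a subbundle of $E$ of rank $2$. Here $\det F=\det E\otimes\det M=L\otimes L(-D)^{-1}=\mathcal O(D)$. So the whole pencil $H^0(\mathcal O(D))$ sits inside $\Sigma_2$.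

Now $Q=E/F=M^*$. The map $V^*\to H^0(Q)$ factors through $U^*\to H^0(M^*)$, and the latter is injective since $H^0(L(-D)^{-1})=0$. So $K_0=U^\perp$ has dimension $2$, $\tau=1$, and $\wedge^2K_0$ is one line. Let $t\ne0$ be in the pencil but not on that line's image. By the proof of Lemma 2, $t$ is not the image of a decomposable $\omega\in\wedge^2V^*$, since such an $\omega$ would lie in $\wedge^2K_0$. It is not the image of a non-decomposable $\omega$ either: the kernel of $\wedge^2V^*\to\wedge^2E_x$ is $\mathrm{ev}_x\wedge V^*$, which consists of decomposables, so the image of such an $\omega$ vanishes nowhere, while $t$ vanishes on a divisor of degree $2$. So $t$ is not constant.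

The same curve shows $\tau=3$: the image of a non-decomposable $\omega\in\wedge^2V^*$ is a nowhere zero element of $\Sigma_2$, so $D=0$ and $Q=L$. The map $V^*\to H^0(Q)=H^0(\wedge^3E)$ is $v\mapsto v\wedge\omega$, which is injective, so $n=4=(r-i)+3$.

The theorem asserts that in its setting both phenomena are absent. Splittings of the degree of $L$ into two pieces with many sections must be excluded, and this is the task of the Clifford index.

## 4. $\Gamma(\wedge^kE)$ is larger than $\wedge^kV^*$

From here on $C,k,p,L$ are as in the Theorem. We prove the inequality in part 2. It uses only Riemann–Roch and Lemma 1.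

**Step 1: Euler characteristic.** We have $\operatorname{rk}E=2k-1$, $\deg E=4k-1$, $g-1=2k$. For a bundle $B$ of rank $m$, $\deg\wedge^kB=\binom{m-1}{k-1}\deg B$. Using $\binom{2k-1}{k}=\frac{2k-1}{k}\binom{2k-2}{k-1}$,
$$\chi(\wedge^kE)=\tbinom{2k-2}{k-1}(4k-1)-2k\tbinom{2k-1}{k}=\tbinom{2k-2}{k-1}\bigl[(4k-1)-2(2k-1)\bigr]=\tbinom{2k-2}{k-1}.$$

**Step 2: a lower bound for $h^1$.** Since $\operatorname{rk}E=2k-1$ and $\det E=L$, we have $\wedge^kE^*\cong\wedge^{k-1}E\otimes L^{-1}$. By Serre duality and $K\otimes L^{-1}=\mathcal O(p)$,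
$$h^1(\wedge^kE)=h^0(\wedge^{k-1}E(p))\ \ge\ h^0(\wedge^{k-1}E)\ \ge\ \tbinom{2k}{k-1}, \tag{8}$$
where the last step is Lemma 1 with $j=k-1$.

**Step 3: arithmetic.** We have $\binom{2k-2}{k-1}=k\,\mathrm{Cat}_{k-1}$ and $\mathrm{Cat}_k=\frac{2(2k-1)}{k+1}\mathrm{Cat}_{k-1}$. Hence
$$h^0(\wedge^kE)-\tbinom{2k}{k}\ \ge\ \tbinom{2k-2}{k-1}+\tbinom{2k}{k-1}-\tbinom{2k}{k}=k\,\mathrm{Cat}_{k-1}-\mathrm{Cat}_k=\tfrac{k^2-3k+2}{k+1}\mathrm{Cat}_{k-1}=\tfrac{(k-1)(k-2)}{k+1}\mathrm{Cat}_{k-1},$$
which is positive for $k\ge3$. For $k=3$ the numbers are $\chi=6$, $h^1\ge15$, $h^0\ge21$, against $\binom63=20$.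

Part 1 will say that $\Sigma_k$ spans only the $\binom{2k}{k}$-dimensional space $\wedge^kV^*$. With this inequality it gives all of part 2. So the heart of the matter is part 1: no locally decomposable section may leave $\wedge^kV^*$.

## 5. Bundles with many sections on a curve of Clifford index at least $k$

The bundles $Q$ and $G$ of Section 1 share two properties, which we now name. The aim of this section is to bound their numbers of sections (Lemma 6).

**Definition.** A bundle $R\ne0$ is *good* if it is gg and $H^0(R^*)=0$. The *excess* of $R$ is $h^0(R)-\operatorname{rk}R$.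

For example, $E$ is good. A gg line bundle $R$ is good exactly when it is nontrivial: if $R$ is gg and $R^*$ has a nonzero section, multiplying it with nonzero sections of $R$ gives nonzero constants, so $R$ has a nowhere zero section. The bundle $\mathcal O\oplus L$ is gg but not good.

Let $R$ be good of rank $m$. We use two facts.

* $h^0(R)\ge m+1$. Indeed $h^0(R)\ge m$ since $R$ is gg, and equality would make $\mathcal O^m\to R$ an isomorphism, against $H^0(R^*)=0$.
* $\det R$ is gg and $h^0(\det R)\ge2$. It is gg by wedges of sections of $R$. If $\det R\cong\mathcal O$, take $m$ sections generating $R$ at one point; their wedge is a constant that is nonzero at that point, so it vanishes nowhere and $R$ is trivial, a contradiction. So $\det R$ is gg and nontrivial, and one section cannot generate it.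

The *saturation* of a nonzero subsheaf $S\subset R$ is the kernel of $R\to(R/S)/\mathrm{torsion}$. It is a subbundle of the same rank containing $S$; for example, $\mathcal O(-x)\subset\mathcal O$ has saturation $\mathcal O$.

**Definition.** A subbundle $N\subset R$ is *crowded* if $0<\operatorname{rk}N<\operatorname{rk}R$ and $h^0(N)>\operatorname{rk}N$.

For example, if $R=A\oplus B$ with line bundles $A,B$ and $h^0(A)\ge2$, then $A$ is crowded. If there is no crowded subbundle, wedges of sections are very independent (Lemma 3). If there is one, we split $R$ (Lemma 4).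

**Lemma 3** (after Paranjape–Ramanan). Let $R$ have rank $m$ and $h^0(R)\ge m+\sigma$ with $\sigma\ge1$. If $R$ has no crowded subbundle, then $h^0(\det R)\ge m\sigma+1$.

*Proof.* Let $T\subset H^0(R)$ have dimension $m+\sigma$ and consider $\wedge^mT\to H^0(\det R)$. Suppose its kernel contains a nonzero decomposable $t_1\wedge\dots\wedge t_m$. The $t_j$ are linearly independent sections of $R$ that are dependent at every point, so the subsheaf they generate has rank less than $m$, and its rank is positive. Its saturation has rank less than $m$ and at least $m$ sections, so it is crowded, which is excluded. So the projectivized kernel misses the Grassmannian $G(m,T)\subset\mathbb P(\wedge^mT)$, which has dimension $m\sigma$. A linear subspace of codimension at most $m\sigma$ in a projective space meets every closed subvariety of dimension $m\sigma$. So the kernel has codimension at least $m\sigma+1$ in $\wedge^mT$, and this codimension is the rank of the map. $\square$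

**Lemma 4.** Let $R$ be good of rank $m\ge2$ with a crowded subbundle. Choose a crowded $N\subset R$ of minimal rank. Let $N_0\subset N$ be the subsheaf generated by $H^0(N)$, and let $N''=R/N$. Then $N_0$ and $N''$ are good, $\operatorname{rk}N_0+\operatorname{rk}N''=m$, $h^0(N_0)+h^0(N'')\ge h^0(R)$, and $\det R=\det N_0\otimes\det N''\otimes\mathcal O(Y)$ with $Y\ge0$.

*Proof.* Note that $N_0\ne0$ and $H^0(N_0)=H^0(N)$.

*Ranks.* If $\operatorname{rk}N_0<\operatorname{rk}N$, the saturation of $N_0$ in $R$ has rank less than $\operatorname{rk}N$ and at least $h^0(N)>\operatorname{rk}N$ sections. It is crowded, against minimality. So the ranks agree, $N/N_0$ is torsion, and $\det N=\det N_0\otimes\mathcal O(Y)$ with $Y\ge0$. This gives the formulas for ranks and determinants.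

*$N_0$ is good.* It is gg by definition. Suppose there is a nonzero map $N_0\to\mathcal O$. Since $N_0$ is gg, some global section maps to a nonzero section of $\mathcal O$, a nonzero constant. This splits the map: $N_0\cong\mathcal O\oplus N_1$, and
$$h^0(N_1)=h^0(N)-1>\operatorname{rk}N-1=\operatorname{rk}N_1 .$$
If $N_1=0$ this reads $0>0$, which is absurd. Otherwise the saturation of $N_1$ in $R$ is crowded of rank $\operatorname{rk}N-1$, against minimality.

*$N''$ is good.* It is nonzero and a quotient of a gg bundle, and $N''^*\subset R^*$ has no sections.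

*Sections.* $h^0(R)\le h^0(N)+h^0(N'')=h^0(N_0)+h^0(N'')$. $\square$

**Lemma 5.** Let $R$ be good of rank $m$ with $h^1(\det R)\ge2$. Then $\deg R\ge k+2(h^0(R)-m)$. If $m\ge2$, then even $\deg R\ge k+2(h^0(R)-m)+2$.

*Proof.* The lemma extends (7) from line bundles to good bundles, by induction on $m$. If $m=1$, then $h^0(R)\ge2$ and $h^1(R)\ge2$, and the claim is (7). Let $m\ge2$ and $\sigma=h^0(R)-m\ge1$.

*No crowded subbundle.* By Lemma 3, $h^0(\det R)\ge m\sigma+1\ge2$. Apply (7) to $\det R$: $\deg R\ge k+2m\sigma\ge k+4\sigma\ge k+2\sigma+2$.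

*A crowded subbundle.* Take $N_0,N'',Y$ from Lemma 4. Then
$$K\otimes(\det N_0)^{-1}=K\otimes(\det R)^{-1}\otimes\det N''\otimes\mathcal O(Y),$$
and $\det N''\otimes\mathcal O(Y)$ has a nonzero section. So $h^1(\det N_0)=h^0(K\otimes(\det N_0)^{-1})\ge h^1(\det R)\ge2$. The same argument with the roles exchanged gives $h^1(\det N'')\ge2$. Both bundles have rank less than $m$, so by induction
$$\deg R\ge\deg N_0+\deg N''\ge2k+2\bigl(h^0(N_0)+h^0(N'')-m\bigr)\ge2k+2\sigma\ge k+2\sigma+2. \qquad\square$$

**Lemma 6.** Let $R$ be good of rank $m\ge2$ with $\det R\cong L(-D)$, $D\ge0$. Then $h^0(R)-m\le k-1$ if $m=2$, and $h^0(R)-m\le k-2$ if $m\ge3$.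

*Proof.* Lemma 5 may not apply to $R$ itself, since $h^1(\det R)=h^0(\mathcal O(p+D))$ may be $1$. We apply it to the pieces. Let $\sigma=h^0(R)-m\ge1$.

*No crowded subbundle.* By Lemma 3, $m\sigma+1\le h^0(L(-D))\le2k$, so $\sigma\le(2k-1)/m$. For $m=2$ this gives $\sigma\le k-1$. For $m\ge3$ it gives $\sigma\le(2k-1)/3<k-1$, the last step because $k>2$; so $\sigma\le k-2$.

*A crowded subbundle.* Take $N_0,N'',Y$ from Lemma 4. Since $K=L(p)=\det R\otimes\mathcal O(D+p)$,
$$K\otimes(\det N_0)^{-1}=\det N''\otimes\mathcal O(Y+D+p),$$
so $h^1(\det N_0)\ge h^0(\det N'')\ge2$, and likewise $h^1(\det N'')\ge h^0(\det N_0)\ge2$. Lemma 5 gives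
$$4k-1\ge\deg R\ge\deg N_0+\deg N''\ge2k+2\sigma ,$$
so $\sigma\le k-1$. If $m\ge3$, one of $N_0,N''$ has rank at least $2$, and Lemma 5 adds $2$ to its bound. Then $2k+2\sigma+2\le4k-1$, so $\sigma\le k-2$. $\square$

## 6. Why the bound is applied to $G$ and not to $Q$

We want $\tau=1$ for every $0\ne s\in\Sigma_k$. With $r=2k-1$ and $i=k$, formulas (3) and (6) read
$$\operatorname{rk}Q=k-1,\qquad n=k-1+\tau,\qquad \dim K_0=k+1-\tau,\qquad h^0(G)-\tau\ge k-1. \tag{9}$$

The first thing to try is to bound the sections of $Q$. The bundle $Q$ is good with $\det Q=L(-D)$, so Lemma 6 applies. Since $W\subset H^0(Q)$ has dimension $n$, the excess of $Q$ is at least $\tau$. Lemma 6 therefore gives $\tau\le2$ for $k=3$ (where $\operatorname{rk}Q=2$) and $\tau\le k-2$ for $k\ge4$. This stops short of $\tau=1$ for every $k\ge3$, and the gap grows with $k$: for $k\ge5$ even $\tau=3$ survives. The bound in Lemma 6 hardly depends on the rank, while the excess that $W$ forces on $Q$ is only $\tau$.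

Passing to $G$ in (4) exchanges the two numbers. The same $n=k-1+\tau$ sections now live on a bundle of rank $\tau$, so the forced excess is $k-1$ whatever $\tau$ is, and the determinant is still $L(-D)$. This exceeds the bound of Lemma 6 as soon as $\tau\ge3$. For $\tau=2$ the excess $k-1$ is exactly what Lemma 6 allows, so there is no contradiction yet. One more section is needed, and the map $\varphi:G\to L$ supplies it.

## 7. Locally decomposable sections of $\wedge^kE$ are constant

We prove part 1. Injectivity is Lemma 1 with $j=k\le r=2k-1$. Decomposable elements of $\wedge^kV^*$ give elements of $\Sigma_k$, and they span $\wedge^kV^*$. It remains to show that every $0\ne s\in\Sigma_k$ is the image of a decomposable element. Apply Section 1 to $s$; this is allowed since $i=k\le r-1$. In the terms of Section 5, $G$ is good of rank $\tau$ with $\det G=L(-D)$.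

**Step 1: $\tau\ge3$ is impossible.** By (9), the excess of $G$ is at least $k-1$. Lemma 6 with $m=\tau\ge3$ says it is at most $k-2$. Contradiction.

**Step 2: $\tau=2$ is impossible.** The purpose of this step is to enlarge $G$ by one section without spoiling its goodness or the shape of its determinant.

*The new section.* Since $\operatorname{rk}G=2$, the pairing $G\otimes G\to\det G=L(-D)$ is perfect, so $G^*\cong G\otimes L^{-1}(D)$. Hence $\varphi\in H^0(G^*\otimes L)$ is given by some $\psi\in H^0(G(D))$, via
$$\varphi(\gamma)=\psi\wedge\gamma\in\det G\otimes\mathcal O(D)=L .$$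

*It is new.* Suppose $\psi=s_Du$ with $u\in U$. Then $u\ne0$, since $\varphi\ne0$ by (5). But $\varphi(u)=s_D\,u\wedge u=0$, while $\varphi$ is injective on $U$ by (5). Contradiction. So $\psi\notin s_DU$.

*The enlarged bundle.* Let $G'\subset G(D)$ be the subsheaf generated by $s_DG$ and $\psi$. It is locally free of rank $2$. Since $U$ generates $G$, the sheaf $G'$ is generated by the space $s_DU\oplus\mathbb C\psi\subset H^0(G')$ of dimension $n+1$. So $G'$ is gg. The inclusion $G\cong s_DG\subset G'$ has torsion cokernel, so $G'^*\subset G^*$ and $H^0(G'^*)=0$. Thus $G'$ is good.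

*Its determinant.* The sheaf $G'/s_DG$ is generated by one element, the class of $\psi$. It is a subsheaf of $G(D)/s_DG$, so it is killed by the ideal $\mathcal O(-D)$. A cyclic sheaf killed by $\mathcal O(-D)$ is $\mathcal O_{D'}$ with $0\le D'\le D$. Hence $\det G'=\det G\otimes\mathcal O(D')=L(-(D-D'))$ with $D-D'\ge0$.

*Contradiction.* Lemma 6 with $m=2$ applies to $G'$ and gives $h^0(G')-2\le k-1$. But $n=k+1$, so $h^0(G')-2\ge n+1-2=k$.

**Step 3: if $\tau=1$, then $h^0(\mathcal O(D))=1$.** This rules out pencils as in the elliptic example. Now $G=L(-D)$, $n=k$, and $U\subset H^0(G)$, so $h^0(L(-D))\ge k$. Suppose $h^0(\mathcal O(D))\ge2$. We apply (7) twice.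

* To $\mathcal O(D)$: $h^1(\mathcal O(D))=h^0(K(-D))\ge h^0(K(-p-D))=h^0(L(-D))\ge k\ge2$. So $\deg D\ge k+2$.
* To $L(-D)$: $h^0(L(-D))\ge k\ge2$ and $h^1(L(-D))=h^0(\mathcal O(p+D))\ge2$. So $\deg L(-D)\ge k+2(k-1)$.

Adding, $4k-1=\deg L\ge4k$, a contradiction.

**Step 4: conclusion.** By Steps 1 and 2, $\tau=1$. By Step 3, $h^0(\mathcal O(D))=1$. So Lemma 2 says that $s$ is the image of a decomposable element of $\wedge^kV^*$. This proves part 1. Together with Section 4 it proves part 2, and the conjecture is false. $\square$

## 8. The exact codimension from the vanishing of $K_{k,1}(C,K)$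

We prove part 3. By Section 4,
$$h^0(\wedge^kE)=\tbinom{2k-2}{k-1}+h^0(\wedge^{k-1}E(p)),$$
and the only inequality used there is (8). So it suffices to show
$$h^0(\wedge^{k-1}E(p))=\tbinom{2k}{k-1}. \tag{10}$$
The idea is to view $\wedge^{k-1}E(p)$ as a kernel, by comparing $E$ with the corresponding bundle for $K$.

**Koszul cohomology.** Let $V_K=H^0(K)$, of dimension $2k+1$. The group $K_{k,1}(C,K)$ is the cohomology at the middle term of
$$\wedge^{k+1}V_K\to\wedge^kV_K\otimes H^0(K)\to\wedge^{k-1}V_K\otimes H^0(K^2).$$

**Cited input.** For every curve of genus $2k+1$ without a $g^1_{k+1}$, $K_{k,1}(C,K)=0$. This is the theorem of Hirschowitz–Ramanan (*Ann. Sci. ÉNS* 31, 1998), which is conditional on generic Green vanishing in odd genus, combined with Voisin's proof of the latter (*Compositio Math.* 141, 2005).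

Our $C$ has no $g^1_{k+1}$: a line bundle $A$ of degree $k+1$ with $h^0(A)\ge2$ would have $h^1(A)=h^0(A)+k-1\ge2$ and $\deg A-2(h^0(A)-1)\le k-1$, against $\mathrm{Cliff}(C)=k$. So $K_{k,1}(C,K)=0$.

**Step 1: all sections of $\wedge^kE_K$ are constant.** The bundle $K$ is gg, since $g\ge1$. Let $M_K=\ker(V_K\otimes\mathcal O\to K)$, of rank $2k$, and $E_K=M_K^*$, so $\det E_K=K$. From $0\to M_K\to V_K\otimes\mathcal O\to K\to0$ we get
$$0\to\wedge^kM_K\to\wedge^kV_K\otimes\mathcal O\to\wedge^{k-1}M_K\otimes K\to0 .$$
Twist by $K$ and take sections. Since $\wedge^{k-1}M_K\otimes K^2\subset\wedge^{k-1}V_K\otimes K^2$, the kernel of the second Koszul map is $H^0(\wedge^kM_K\otimes K)$. The first Koszul map $\wedge^{k+1}V_K\to\wedge^kV_K\otimes V_K$ is injective, since following it by the wedge product gives multiplication by $\pm(k+1)$. So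
$$H^0(\wedge^kM_K\otimes K)/\wedge^{k+1}V_K=K_{k,1}(C,K)=0 .$$
Since $\operatorname{rk}E_K=2k$ and $\det E_K=K$, we have $\wedge^kE_K\cong\wedge^kM_K\otimes K$. Hence $\dim\Gamma(\wedge^kE_K)=\binom{2k+1}{k+1}=\binom{2k+1}{k}=\dim\wedge^kV_K^*$. Lemma 1 applied to $K$ in place of $L$ (here $r=2k$) gives $\wedge^kV_K^*\hookrightarrow\Gamma(\wedge^kE_K)$, so $\Gamma(\wedge^kE_K)=\wedge^kV_K^*$.

**Step 2: compare $E_K$ and $E$.** The space $V=H^0(K(-p))$ is a hyperplane in $V_K$. Map the sequence (1) for $L$ into the sequence for $K$. The vertical maps are injective, with cokernels $M_K/E^*$, $(V_K/V)\otimes\mathcal O\cong\mathcal O$ and $K/L\cong\mathcal O_p$. Since (1) is exact on the right ($L$ is gg), the snake lemma gives $0\to M_K/E^*\to\mathcal O\to\mathcal O_p\to0$. So $M_K/E^*\cong\mathcal O(-p)$. Dually $0\to\mathcal O(p)\to E_K\to E\to0$. As the kernel is a line bundle, taking $k$-th exterior powers gives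
$$0\to\wedge^{k-1}E(p)\to\wedge^kE_K\to\wedge^kE\to0 .$$

**Step 3: count.** Taking sections, $\Gamma(\wedge^{k-1}E(p))$ is the kernel of $\Gamma(\wedge^kE_K)\to\Gamma(\wedge^kE)$. By Step 1 the source is $\wedge^kV_K^*$. The map $E_K\to E$ is induced by the restriction $V_K^*\to V^*$, so our map is the composition
$$\wedge^kV_K^*\twoheadrightarrow\wedge^kV^*\hookrightarrow\Gamma(\wedge^kE),$$
where the second arrow is injective by Lemma 1. So its kernel has dimension $\binom{2k+1}{k}-\binom{2k}{k}=\binom{2k}{k-1}$. This is (10), and equality holds in part 2: the span of $\Sigma_k$ has codimension exactly $\frac{(k-1)(k-2)}{k+1}\mathrm{Cat}_{k-1}$ in $\Gamma(\wedge^kE)$. $\square$
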